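
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Freeness over associated orders in tame Hopf--Galois extensions: counterexamples and a criterion}


\begin{abstract}
It has been conjectured that, for a tamely ramified extension $L/K$ of $p$-adic fields, the ring of integers $\mathcal O_L$ is free over its associated order in every Hopf--Galois structure on $L/K$. We disprove this. If the residue field of $K$ has order $q\equiv 1\pmod{21}$, the cyclic extension $K(\varpi^{1/21})$ has a Hopf--Galois structure, with nonabelian group $C_7\rtimes C_3$, for which $\mathcal O_L$ is not free. There are counterexamples for every residue characteristic. On the positive side we prove freeness when the inertia group lies in, or centralizes, the group $N$ of the structure. When $N$ is the product of a $p$-group and a group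 of order prime to $p$, we show that $\mathcal O_L$ is always projective, and we decide freeness by counting marks on a circle. It follows that in this case $\mathcal O_L$ is free whenever the irreducible representations of the prime-to-$p$ factor have degree at most $2$, and this bound is sharp.
\end{abstract}

\section{Introduction}

Let $p$ be a prime and let $L/K$ be an extension of $p$-adic fields, that is, of finite extensions of $\mathbb Q_p$. Write $\mathcal O_K,\mathcal O_L$ for the rings of integers and $q$ for the order of the residue field of $K$.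

\subsection*{The question}

Suppose first that $L/K$ is Galois with group $G$. By the normal basis theorem $L$ is free of rank one over $K[G]$. The integral version asks whether $\mathcal O_L$ is free over the ring of all elements of $K[G]$ that map $\mathcal O_L$ into itself. A first tame case shows what to hope for. Let $p\nmid e$, let $K$ contain the $e$-th roots of unity, and let $L=K(\pi)$ with $\pi^e$ a uniformizer of $K$. Then $\mathcal O_L=\bigoplus_{i=0}^{e-1}\mathcal O_K\pi^i$, each $\pi^i$ spans its own eigenspace for the cyclic group $G$, and $\mathcal O_K[G]\cong\mathcal O_K^e$ because $e$ is a unit. So $1+\pi+\dots+\pi^{e-1}$ generates $\mathcal O_L$ freely over $\mathcal O_K[G]$.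

A \emph{Hopf--Galois structure} on $L/K$ is a finite-dimensional cocommutative $K$-Hopf algebra $H$ together with an action making $L$ an $H$-module algebra, such that the map $L\otimes_KH\to\operatorname{End}_K(L)$, $x\otimes h\mapsto(y\mapsto x(h\cdot y))$, is bijective. It allows other algebras in place of $K[G]$, and $L/K$ need not be Galois. These structures are described by Greither--Pareigis theory, as follows. Let $E$ be the Galois closure of $L/K$, $G=\operatorname{Gal}(E/K)$, $G_L=\operatorname{Gal}(E/L)$ and $X=G/G_L$. Let $\lambda:G\to\operatorname{Perm}(X)$ be left translation. It is injective, because $E$ is the Galois closure. The group $G$ acts on $\operatorname{Perm}(X)$ by ${}^g\eta=\lambda(g)\eta\lambda(g)^{-1}$. The Hopf--Galois structures on $L/K$ correspond to the regular (that is, simply transitive) $G$-stable subgroups $N$ of $\operatorname{Perm}(X)$. The Hopf algebra belonging to $N$ is $E[N]^G$, where $G$ acts on the coefficients by Galois automorphisms and on $N$ by ${}^g\eta$. It acts on $L$ by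
\begin{equation}\label{eq:GP}
\Bigl(\sum_{\eta\in N}c_\eta\eta\Bigr)\cdot z=\sum_{\eta\in N}c_\eta\,\eta^{-1}(\bar1)(z),\qquad \bar1=G_L\in X,
\end{equation}
where a coset $gG_L$ sends $z\in L$ to $g(z)$. The \emph{associated order} of $\mathcal O_L$ is
\[
\mathfrak A=\{h\in E[N]^G: h\cdot\mathcal O_L\subseteq\mathcal O_L\}.
\]

\begin{conjecture}[\cite{slides}]
If $L/K$ is a tamely ramified extension of $p$-adic fields, then $\mathcal O_L$ is free over its associated order in each Hopf--Galois structure on $L/K$.
\end{conjecture}

Two results quoted in \cite{slides} point this way. First, if $L/K$ is tame and Galois and $N$ is abelian, then $\mathfrak A=\mathcal O_L[N]^G$ and $\mathcal O_L$ is free over it. Second, let $p\equiv2\pmod3$ and let $L$ be the splitting field of $x^3-p$ over $\mathbb Q_p$, a tame Galois extension with group $G\cong D_3$. Then for the nonabelian choice $N=\lambda(G)$ the associated order is strictly larger than $\mathcal O_L[N]^G$, but $\mathcal O_L$ is still free over it. So passing to the associated order seems to repair what goes wrong with the obvious order $\mathcal O_L[N]^G$,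 and one would guess that it always does.

\subsection*{Results}

The conjecture is false.

\begin{theorem}\label{thm:main}
Let $q\equiv1\pmod{21}$ \textup{(}for example $K=\mathbb Q_{43}$\textup{)}, let $\varpi$ be a uniformizer of $K$, and let $L=K(\varpi^{1/21})$. Then $L/K$ is totally and tamely ramified and cyclic, and it has a Hopf--Galois structure with $N\cong C_7\rtimes C_3$ \textup{(}nonabelian\textup{)} for which $\mathcal O_L$ is not free over its associated order.
\end{theorem}

For tame $L/K$ let $I\trianglelefteq G$ denote the inertia group of $E/K$.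

\begin{theorem}\label{thm:oneside}
Let $L/K$ be tame. If $\lambda(I)\subseteq N$, or if $\lambda(I)$ centralizes $N$, then $\mathcal O_L$ is free over $\mathfrak A$. In particular, for every tame Galois extension this holds for $N=\lambda(G)$ and for the classical structure, given by the group $N$ of right translations.
\end{theorem}

The statement for $N=\lambda(G)$ generalizes the freeness in the $D_3$ example.

\begin{theorem}\label{thm:criterion}
Let $L/K$ be tame and $N=P\times N'$ with $P$ a $p$-group and $p\nmid|N'|$. Then $\mathcal O_L$ is projective over $\mathfrak A$. It is free over $\mathfrak A$ if and only if every irreducible $\overline K$-representation $V$ of $N'$ is balanced in the sense of Definition~\textup{\ref{def:balanced}}; it suffices to test one $V$ from each orbit of $I$.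
\end{theorem}

The hypothesis on $N$ covers every $N$ if $p\nmid[L:K]$, and every nilpotent $N$, hence every abelian $N$, in general. The group $P$ may be nonabelian.

\begin{corollary}\label{cor:degree}
Let $L/K$ be tame \textup{(}Galois or not\textup{)} and $N=P\times N'$ as in Theorem~\textup{\ref{thm:criterion}}. If every irreducible $\overline K$-representation of $N'$ has degree at most $2$, then $\mathcal O_L$ is free over $\mathfrak A$. In particular this holds for all abelian $N$, and then $\mathfrak A=\mathcal O_E[N]^G$. The bound $2$ is sharp.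
\end{corollary}

\begin{theorem}\label{thm:primes}
\textup{(a)} For every prime $p$ there are a finite unramified extension $K/\mathbb Q_p$ and a totally and tamely ramified cyclic extension $L/K$ for which the conjecture fails.

\textup{(b)} For every $p\equiv1\pmod3$ it fails already over $K=\mathbb Q_p$, for $L=\mathbb Q_p(p^{1/21})$ if $p\ne7$ and for $L=\mathbb Q_7(7^{1/39})$ if $p=7$.
\end{theorem}

\subsection*{The idea}

Tameness allows us to diagonalize. After an unramified base change only the cyclic group $I=\langle\tau\rangle$ of order $e$ prime to $p$ acts. Suppose for simplicity that $p\nmid|N|$. Then an irreducible representation of $N$ of degree $d$ that is fixed by $\tau$ turns a piece of $\mathcal O_L$ into a lattice of $d\times d$ matrices on which the algebra acts from the left, and $\tau$ acts on rows and on columns. It acts on the rows through its conjugation action on $N$, with eigenvalues $\zeta^{\alpha_i}$. What remains of the permutation $\tau$ acts on the columns, with eigenvalues $\zeta^{-\theta_j}$. Here $\zeta$ is a primitive $e$-th root of unity and $0\le\alpha_i,\theta_j<e$.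 The column of $\theta_j$ becomes a lattice whose shape records which $\alpha_i$ satisfy $\alpha_i\le\theta_j$. The associated order is also a sum of columns of these shapes, but their multiplicities are dictated by the gaps between shapes and not by how often the shapes occur in $\mathcal O_L$. When the two sets of multiplicities differ, $\mathcal O_L$ is projective but not free. If $d\le2$ there is no room for a difference.

Sections~\ref{sec:fixed}--\ref{sec:example} contain a self-contained proof of Theorem~\ref{thm:main}, preceded by the analogous case of degree $6$, where freeness survives. Section~\ref{sec:inertia} reduces the general problem to inertia. The remaining results are proved in Sections~\ref{sec:oneside}--\ref{sec:primes}.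

\section{The ring of integers as a module of fixed points}\label{sec:fixed}

For a ring $R$ let $R[X]$ be the free $R$-module on $X$, on which $R[\operatorname{Perm}(X)]$ acts from the left. Let $G$ act on $E[X]$ by
\[
g\cdot\sum_xf(x)\,x=\sum_xg(f(x))\,gx .
\]
For $w\in E[X]$ and $h\in E[N]$ we have $g\cdot(hw)=({}^gh)(g\cdot w)$, where ${}^gh$ is the action of $g$ on $E[N]$ described above; indeed for $h=c\eta$ and $w=fx$ with $c,f\in E$ and $x\in X$ both sides equal $g(cf)\,g(\eta x)$. Hence $E[N]^G$ maps $E[X]^G$ into itself.

\begin{lemma}\label{lem:fixed}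
\textup{(a)} The map $z\mapsto w_z=\sum_{gG_L\in X}g(z)\,gG_L$ identifies $L$ with $E[X]^G$ and $\mathcal O_L$ with $\mathcal O_E[X]^G$.

\textup{(b)} Under this identification, $E[N]^G$ acts on $E[X]^G$ by left multiplication.

\textup{(c)} $\mathfrak A$ is an $\mathcal O_K$-order in $E[N]^G$ of rank $[L:K]$, and it contains $\mathcal O_E[N]^G$.
\end{lemma}

\begin{proof}
(a) An element $\sum f(x)x$ is fixed if and only if $f(gx)=g(f(x))$ for all $g\in G$ and $x\in X$. Such an $f$ is determined by $f(\bar1)$, which may be any element of $E^{G_L}=L$. If $f(\bar1)\in\mathcal O_L$, then all its conjugates are integral, and conversely $\mathcal O_E\cap L=\mathcal O_L$.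

(b) The coefficient of $\sum c_\eta\eta\,w_z$ at $\bar1$ is the sum of $c_\eta$ times the coefficient of $w_z$ at $\eta^{-1}(\bar1)$, which is \eqref{eq:GP}.

(c) By Galois descent $E\otimes_KE[N]^G\cong E[N]$ and $E\otimes_KE[X]^G\cong E[X]$, so $\dim_KE[N]^G=|N|=[L:K]$. If $h\in E[N]^G$ kills $E[X]^G$, it kills its $E$-span $E[X]$, which is free of rank one over $E[N]$ because $N$ is regular; so $h=0$. Hence $\mathfrak A$ embeds in $\operatorname{End}_{\mathcal O_K}(\mathcal O_L)$ and is finitely generated. Since $\mathcal O_E[N]$ preserves $\mathcal O_E[X]$, we have $\mathcal O_E[N]^G\subseteq\mathfrak A$, and $\mathcal O_E[N]^G$ spans $E[N]^G$ over $K$.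
\end{proof}

By (c) and a comparison of ranks, ``$\mathcal O_L$ is free over $\mathfrak A$'' means that $\mathcal O_L\cong\mathfrak A$ as left $\mathfrak A$-modules. We regard $\mathcal O_L$ as $\mathcal O_E[X]^G$ from now on.

\section{Two gradings on a matrix block}\label{sec:gradings}

The following computation is the core of all that follows. It describes matrices that are fixed by a twisted Galois action, when the twist is diagonal on rows and on columns. We write $\operatorname{Mat}_d$ for rings of $d\times d$ matrices.

Let $E'/F$ be a totally and tamely ramified cyclic extension of $p$-adic fields of degree $n$ with Galois group $\langle\delta\rangle$. Let $\pi$ be a uniformizer of $E'$ such that $\pi^n$ is a uniformizer of $F$ and $\delta(\pi)=\xi\pi$ with $\xi\in F$ a primitive $n$-th root of unity. Let $\mathfrak p$ be the maximal ideal of $\mathcal O_F$. Fix integers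
\[
0\le\alpha_1\le\dots\le\alpha_d<n\quad\text{and}\quad 0\le\theta_1,\dots,\theta_d<n,
\]
the \emph{row weights} and \emph{column weights}, and put $T=\operatorname{diag}(\xi^{\alpha_1},\dots,\xi^{\alpha_d})$, $S=\operatorname{diag}(\xi^{-\theta_1},\dots,\xi^{-\theta_d})$. The algebra
\[
H_0=\{h\in\operatorname{Mat}_d(E'):T\,\delta(h)\,T^{-1}=h\}
\]
acts by left multiplication on the $F$-span of the lattice
\[
\Lambda_0=\{y\in\operatorname{Mat}_d(\mathcal O_{E'}):T\,\delta(y)\,S=y\}.
\]
For $1\le c\le d$ define the column lattice
\[
M_c=\underbrace{\mathcal O_F\oplus\dots\oplus\mathcal O_F}_{c}\oplus\underbrace{\mathfrak p\oplus\dots\oplus\mathfrak p}_{d-c}\subset F^d .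
\]

\begin{lemma}\label{lem:pattern}
The map $h\mapsto a$ with $h_{ik}=\pi^{\alpha_k-\alpha_i}a_{ik}$ is an isomorphism of $F$-algebras $H_0\cong\operatorname{Mat}_d(F)$. The map $y\mapsto b$ with $y_{ij}=\pi^{\theta_j-\alpha_i}b_{ij}$ identifies $F\Lambda_0$ with $\operatorname{Mat}_d(F)$ in such a way that $hy$ corresponds to $ab$. It identifies $\Lambda_0$ with the set of $b$ whose $j$-th column lies, for each $j$, in $M_c$ if $c=\#\{i:\alpha_i\le\theta_j\}\ge1$, and in $\mathfrak pM_d$ if no $\alpha_i$ is $\le\theta_j$.
\end{lemma}

\begin{proof}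
Since $E'=\bigoplus_{k=0}^{n-1}F\pi^k$, we have $\{x\in E':\delta(x)=\xi^kx\}=F\pi^k$ for every integer $k$. The conditions on $h$ and $y$ read
\[
\delta(h_{ik})=\xi^{\alpha_k-\alpha_i}h_{ik},\qquad\delta(y_{ij})=\xi^{\theta_j-\alpha_i}y_{ij},
\]
so $a_{ik}$ and $b_{ij}$ are arbitrary elements of $F$, apart from integrality of $y$. The powers of $\pi$ telescope:
\[
(hy)_{ij}=\sum_k\pi^{\alpha_k-\alpha_i}a_{ik}\,\pi^{\theta_j-\alpha_k}b_{kj}=\pi^{\theta_j-\alpha_i}(ab)_{ij},
\]
and the same computation shows that $h\mapsto a$ is multiplicative. For integrality, let $v$ be the valuation with $v(\pi)=1$, so that $v(F^\times)=n\mathbb Z$. As $|\theta_j-\alpha_i|<n$, the element $\pi^{\theta_j-\alpha_i}b_{ij}$ is integral if and only if $b_{ij}\in\mathcal O_F$ (when $\alpha_i\le\theta_j$), respectively $b_{ij}\in\mathfrak p$ (when $\alpha_i>\theta_j$). Since the $\alpha_i$ increase, the indices with $\alpha_i\le\theta_j$ are $1,\dots,c$.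
\end{proof}

Only the way in which the $\alpha$'s and $\theta$'s interleave matters, and only cyclically, since $\mathfrak pM_d\cong M_d$. To express this, place on the circle $\mathbb Z/n$ a mark $\alpha$ at each $\alpha_i$ and a mark $\theta$ at each $\theta_j$, with multiplicity. At a common position the $\alpha$'s come before the $\theta$'s, and equal $\alpha$'s are ordered by their index. Reading once around gives a \emph{circular word} in $d$ letters $\alpha$ and $d$ letters $\theta$. For each $j$ let $c(j)\in\{1,\dots,d\}$ be the index of the last $\alpha$ that precedes $\theta_j$ on the circle. If some $\alpha_i\le\theta_j$, this is the number $c$ of the lemma; otherwise the last $\alpha$ before $\theta_j$ is $\alpha_d$ and $c(j)=d$. So Lemma~\ref{lem:pattern} says that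
\begin{equation}\label{eq:columns}
\Lambda_0\cong\bigoplus_{j=1}^dM_{c(j)} .
\end{equation}
The isomorphism only scales columns by elements of $F^\times$, so it is $\operatorname{Mat}_d(F)$-linear and does not change the order $\{a\in\operatorname{Mat}_d(F):a\Lambda_0\subseteq\Lambda_0\}$.

\section{Cyclic extensions and nonabelian groups}\label{sec:example}

\subsection{A cyclic group acting from both sides}\label{ss:both}

Theorem~\ref{thm:oneside} says that there is no counterexample in which inertia acts purely by left translations in $N$, or purely by permutations commuting with $N$. The next possibility is a mixture of the two. Let $r,\ell$ be primes with $\ell\mid r-1$, let $\nu\in(\mathbb Z/r)^\times$ have order $\ell$, and put $U=\langle\nu\rangle$ and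
\[
\Gamma=\langle s,t\mid s^r=t^\ell=1,\ tst^{-1}=s^\nu\rangle ,\qquad|\Gamma|=r\ell .
\]
Assume $q\equiv1\pmod{r\ell}$; in particular $p\nmid r\ell$, and $K$ contains a primitive $r\ell$-th root of unity $\zeta$. Let $\varpi$ be a uniformizer of $K$ and $L=K(\pi)$ with $\pi^{r\ell}=\varpi$. The polynomial $x^{r\ell}-\varpi$ is Eisenstein, so $L/K$ is totally and tamely ramified and cyclic. Write $G=\langle\tau\rangle$ with $\tau(\pi)=\zeta\pi$. Here $E=L$ and $X=G$.

Let $G$ act on the set $\Gamma$ by $\tau^k*x=s^kxt^{-k}$. If $\tau^k*x=x$, then $s^k=xt^kx^{-1}$ has order dividing both $r$ and $\ell$, so $s^k=t^k=1$ and $r\ell\mid k$. The action is thus free, hence regular since $|G|=|\Gamma|$, and $\tau^k\mapsto\tau^k*1=s^kt^{-k}$ is a $G$-equivariant bijection $X\to\Gamma$ by which we identify the two. Let $N$ be the group of left translations $\lambda_\Gamma(y):x\mapsto yx$ with $y\in\Gamma$. It is regular, and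
\[
{}^\tau\lambda_\Gamma(y):x\mapsto s\,\bigl(y\,(s^{-1}xt)\bigr)t^{-1}=sys^{-1}x,
\]
so ${}^\tau\lambda_\Gamma(y)=\lambda_\Gamma(sys^{-1})$ and $N$ is $G$-stable. We thus have a Hopf--Galois structure on a cyclic extension with $N\cong\Gamma$ nonabelian. We identify $N$ with $\Gamma$ by $\lambda_\Gamma$, and let $\gamma$ denote $\tau$ acting on coefficients only. By Lemma~\ref{lem:fixed},
\begin{equation}\label{eq:LambdaH}
\mathcal O_L=\Lambda:=\{w\in\mathcal O_L[\Gamma]:s\,\gamma(w)\,t^{-1}=w\},\qquad
L[N]^G=H:=\{h\in L[\Gamma]:s\,\gamma(h)\,s^{-1}=h\},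
\end{equation}
with $H$ acting on $K\Lambda$ by left multiplication in $L[\Gamma]$.

\subsection{One block}

To cut out a matrix block integrally we use that the group order is a unit.

\begin{lemma}\label{lem:fourier}
Let $\mathcal O$ be the ring of integers of a $p$-adic field $k$, $\Gamma$ a finite group with $p\nmid|\Gamma|$, and $\rho:\Gamma\to GL(V)$ a representation on an $\mathcal O$-lattice $V$ of rank $d$ such that $k\otimes V$ is absolutely irreducible, with character $\chi$. Then $\varepsilon_V=\frac d{|\Gamma|}\sum_y\chi(y^{-1})y$ is a central idempotent of $\mathcal O[\Gamma]$, and $\rho$ induces an isomorphism $\varepsilon_V\mathcal O[\Gamma]\cong\operatorname{End}_{\mathcal O}(V)$.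
\end{lemma}

\begin{proof}
Over $k$, $\varepsilon_V$ is the central idempotent of the simple factor of $k[\Gamma]$ belonging to $V$, and $\rho:\varepsilon_Vk[\Gamma]\to\operatorname{End}_k(k\otimes V)$ is an isomorphism. Put $\Phi(m)=\frac d{|\Gamma|}\sum_y\operatorname{tr}(\rho(y^{-1})m)\,y$. Substituting $y=xz$ gives
\[
\Phi(\rho(x))=\tfrac d{|\Gamma|}\sum_z\chi(z^{-1})\,xz=x\,\varepsilon_V .
\]
The $\rho(x)$ span $\operatorname{End}_k(k\otimes V)$, so $\Phi$ is the inverse of $\rho$. As $|\Gamma|\in\mathcal O^\times$, both $\rho$ and $\Phi$ preserve integrality, and $\varepsilon_V=\Phi(1)\in\mathcal O[\Gamma]$.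
\end{proof}

Return to the group $\Gamma$ of \S\ref{ss:both}. For $\kappa\in(\mathbb Z/r)^\times$ let $V_\kappa$ have $\mathcal O_K$-basis $v_i$ $(i\in\mathbb Z/\ell)$ with
\begin{equation}\label{eq:Vkappa}
\rho(s)v_i=\zeta^{\ell\kappa\nu^i}v_i,\qquad\rho(t)v_i=v_{i-1}.
\end{equation}
Since $\rho(t)\rho(s)v_i=\zeta^{\ell\kappa\nu^i}v_{i-1}=\rho(s)^\nu\rho(t)v_i$, this is a representation. It is absolutely irreducible because $\rho(s)$ has distinct eigenvalues, permuted transitively by $\rho(t)$.

\begin{lemma}\label{lem:block}
Let $\varepsilon=\varepsilon_{V_\kappa}$. Then $\varepsilon\in\mathfrak A$ and $\varepsilon\mathfrak A=\{h\in\varepsilon H:h\,\varepsilon\Lambda\subseteq\varepsilon\Lambda\}$. If $\mathcal O_L\cong\mathfrak A$ as $\mathfrak A$-modules, then $\varepsilon\Lambda\cong\varepsilon\mathfrak A$ as $\varepsilon\mathfrak A$-modules. The pair $(\varepsilon H,\varepsilon\Lambda)$ is isomorphic to the pair $(H_0,\Lambda_0)$ of Section~\textup{\ref{sec:gradings}} with $E'=L$, $F=K$, $n=r\ell$, $\delta=\gamma$, $\xi=\zeta$, $d=\ell$ and weights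
\begin{equation}\label{eq:weights}
\{\alpha_i\}=\{\ell u:1\le u<r,\ u\bmod r\in\kappa U\},\qquad\{\theta_j\}=\{0,r,2r,\dots,(\ell-1)r\}.
\end{equation}
\end{lemma}

\begin{proof}
The idempotent $\varepsilon$ is central with coefficients in $\mathcal O_K$, so $\varepsilon\in\mathcal O_L[N]^G\subseteq\mathfrak A$. Therefore $\Lambda=\varepsilon\Lambda\oplus(1-\varepsilon)\Lambda$, and an isomorphism $\Lambda\cong\mathfrak A$ restricts to $\varepsilon\Lambda\cong\varepsilon\mathfrak A$. If $h\in\varepsilon H$ preserves $\varepsilon\Lambda$, then $h\Lambda=h\varepsilon\Lambda\subseteq\Lambda$, so $h=\varepsilon h\in\varepsilon\mathfrak A$; the converse is immediate.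

By Lemma~\ref{lem:fourier}, tensored with $\mathcal O_L$ and $L$, and by \eqref{eq:LambdaH}, $\rho$ identifies
\begin{align*}
\varepsilon\Lambda&=\{m\in\operatorname{Mat}_\ell(\mathcal O_L):\rho(s)\gamma(m)\rho(t)^{-1}=m\},\\
\varepsilon H&=\{h\in\operatorname{Mat}_\ell(L):\rho(s)\gamma(h)\rho(s)^{-1}=h\}.
\end{align*}
The matrix $\rho(s)$ is diagonal, and its entries are the $\zeta^{\alpha_i}$. To diagonalize $\rho(t)$, let $Q=(\zeta^{rij})_{i,j\in\mathbb Z/\ell}$. Its $j$-th column is $\sum_i\zeta^{rij}v_i$, which $\rho(t)$ multiplies by $\zeta^{rj}$. Also $Q\cdot(\zeta^{-rij})=\ell\cdot1$ with $\ell$ a unit, so $Q\in GL_\ell(\mathcal O_K)$. Put $y=mQ$ and $\theta_j=rj$ for $0\le j<\ell$. The condition on $m$ becomes $\rho(s)\gamma(y)\operatorname{diag}(\zeta^{-\theta_j})=y$. Right multiplication by $Q$ commutes with the left action of $\varepsilon H$. Finally order the $v_i$ so that the $\alpha_i$ increase.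
\end{proof}

\subsection{Degree six: freeness survives}

Take $(r,\ell)=(3,2)$ and $\nu=-1$, so $q\equiv1\pmod6$, $L=K(\varpi^{1/6})$ and $N\cong S_3$. There is one irreducible representation of degree $2$, with $\alpha=(2,4)$ and $\theta=(0,3)$. No $\alpha$ is $\le0$, and only $2\le3$, so the columns of $b$ run through
\[
\begin{pmatrix}\mathfrak p\\ \mathfrak p\end{pmatrix}\cong M_2\ \ (\theta=0),\qquad
\begin{pmatrix}\mathcal O_K\\ \mathfrak p\end{pmatrix}=M_1\ \ (\theta=3).
\]
A matrix $a$ preserves $M_2$ if and only if $a\in\operatorname{Mat}_2(\mathcal O_K)$, and such an $a$ preserves $M_1$ if and only if $a_{21}\in\mathfrak p$. The resulting order $\{a\in\operatorname{Mat}_2(\mathcal O_K):a_{21}\in\mathfrak p\}$ has columns $M_1$ and $M_2$, which up to isomorphism are the columns of the lattice. So this block is free. A linear character $\chi$ of $S_3$ satisfies $\chi(s)=1$, and by \eqref{eq:LambdaH} the corresponding blocks of $\Lambda$ and $H$ are $\{m\in\mathcal O_L:\gamma(m)=\chi(t)m\}$ and $K$. The former is free of rank one over $\mathcal O_K$, which is its stabilizer in $K$. As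 all block idempotents lie in $\mathfrak A$, it follows that $\mathcal O_L$ is free over $\mathfrak A$.

A failure would need lattice and order to have different columns, and two columns leave no room for that. If the two columns of the lattice have different shapes, the order has one column of each of these shapes. If they have the same shape $M_c$, the order is the full endomorphism ring of $M_c$, which is $M_c\oplus M_c$ up to isomorphism. With three columns the multiplicities can disagree.

\subsection{Degree twenty-one: the counterexample}

\begin{figure}[ht]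
\centering
\begin{tikzpicture}[scale=1.35]
\draw (0,0) circle (1);
\foreach \a/\l in {-30/2,-150/4}{\fill (\a:1) circle (0.07); \node at (\a:1.28) {$\l$};}
\foreach \a/\l in {90/0,-90/3}{\draw[fill=white] (\a:1) circle (0.07); \node at (\a:1.28) {$\l$};}
\node at (0,0) {$\mathbb Z/6$};
\begin{scope}[xshift=4.2cm]
\draw (0,0) circle (1);
\foreach \a/\l in {38.57/3,-12.86/6,-115.71/12}{\fill (\a:1) circle (0.07); \node at (\a:1.28) {$\l$};}
\foreach \a/\l in {90/0,-30/7,-150/14}{\draw[fill=white] (\a:1) circle (0.07); \node at (\a:1.28) {$\l$};}
\node at (0,0) {$\mathbb Z/21$};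
\end{scope}
\end{tikzpicture}
\caption{Row weights $\alpha$ (filled) and column weights $\theta$ (open), read clockwise. Left: weights $2,4$ and $0,3$ modulo $6$, with circular word $\alpha\theta\alpha\theta$; each run of $\alpha$'s is followed by equally many $\theta$'s, and the lattice is free over its order. Right: weights $3,6,12$ and $0,7,14$ modulo $21$, with circular word $\alpha\alpha\theta\,\alpha\theta\theta$; the runs do not match, and the lattice is not free over its order.}
\label{fig:circles}
\end{figure}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:main}}]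
Take $(r,\ell)=(7,3)$, $\nu=2$ and $\kappa=1$, so that $U=\{1,2,4\}$. By \eqref{eq:weights},
\[
\alpha=(3,6,12),\qquad\theta=(0,7,14);
\]
see Figure~\ref{fig:circles}. By Lemmas~\ref{lem:block} and~\ref{lem:pattern}, $\varepsilon\Lambda$ becomes the lattice of matrices $b$ with columns in
\[
\begin{pmatrix}\mathfrak p\\ \mathfrak p\\ \mathfrak p\end{pmatrix}\cong M_3\ (\theta=0),\qquad
\begin{pmatrix}\mathcal O_K\\ \mathcal O_K\\ \mathfrak p\end{pmatrix}=M_2\ (\theta=7),\qquad
\begin{pmatrix}\mathcal O_K\\ \mathcal O_K\\ \mathcal O_K\end{pmatrix}=M_3\ (\theta=14),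
\]
so $\varepsilon\Lambda\cong M:=M_2\oplus M_3\oplus M_3$. Stability of $M_3$ under $a\in\operatorname{Mat}_3(K)$ means that the entries of $a$ lie in $\mathcal O_K$, and stability of $M_2$ then means that moreover $a_{31},a_{32}\in\mathfrak p$. Hence
\[
\varepsilon\mathfrak A\cong\mathfrak B=\begin{pmatrix}\mathcal O_K&\mathcal O_K&\mathcal O_K\\ \mathcal O_K&\mathcal O_K&\mathcal O_K\\ \mathfrak p&\mathfrak p&\mathcal O_K\end{pmatrix}.
\]
As a left module over itself, $\mathfrak B$ is the sum of its columns, $\mathfrak B=M_2\oplus M_2\oplus M_3$. The lattice contains $M_3$ twice and the order only once.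

It remains to see that this difference is real. The map $\mathfrak B\to\mathcal O_K/\mathfrak p$, $a\mapsto a_{33}\bmod\mathfrak p$, is a surjective ring homomorphism, because $(aa')_{33}\equiv a_{33}a'_{33}\pmod{\mathfrak p}$. Let $J$ be its kernel. If $M\cong\mathfrak B$, then $M/JM\cong\mathfrak B/J$ has dimension $1$ over $\mathcal O_K/\mathfrak p$. But every element of $J$ has its third row in $\mathfrak p$, and $J$ contains the diagonal matrices $\operatorname{diag}(1,0,0)$, $\operatorname{diag}(0,1,0)$, $\operatorname{diag}(0,0,\varpi)$. So $JM_3=\mathcal O_K\oplus\mathcal O_K\oplus\mathfrak p$ and $M_3/JM_3$ has dimension $1$. As $M$ contains $M_3$ twice as a direct summand, $\dim M/JM\ge2$, a contradiction. By Lemma~\ref{lem:block}, $\mathcal O_L$ is not free over $\mathfrak A$.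
\end{proof}

Since $M_2$ and $M_3$ are both direct summands of $\mathfrak B$, the block $\varepsilon\Lambda$ is projective; only multiplicities are wrong. In the same coordinates the block of $\mathcal O_L[N]^G$ is given by the condition that all $h_{ik}=\pi^{\alpha_k-\alpha_i}a_{ik}$ are integral, that is, it consists of the matrices $a$ over $\mathcal O_K$ with \emph{all} entries below the diagonal in $\mathfrak p$. So the associated order is strictly larger than $\mathcal O_L[N]^G$, as in the $D_3$ example quoted in the introduction, but here the enlargement does not restore freeness.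

\section{Reduction to inertia}\label{sec:inertia}

From now on $L/K$ is tame. Galois closures of tame extensions are tame, so $I=\langle\tau\rangle$ is cyclic of order $e$ prime to $p$. Let $K_u=E^I$, the maximal unramified extension of $K$ in $E$. As $E/K_u$ is totally and tamely ramified of degree $e$, there is $\pi\in E$ with $\pi^e=\varpi$ a uniformizer of $K_u$. Its conjugates over $K_u$ lie in $E$, so $E$ contains the $e$-th roots of unity. Since $p\nmid e$ and $E$ and $K_u$ have the same residue field, these lie in $K_u$. Hence $\tau(\pi)=\zeta\pi$ with $\zeta\in K_u$ a primitive $e$-th root of unity.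

We also want enough further roots of unity to split representations. So let $K'\supseteq K_u$ be any finite unramified extension of $K$, with ring of integers $\mathcal O'$, and let $E'=EK'$. As $E\cap K'=K_u$, restriction gives $\operatorname{Gal}(E'/K')=I$. Moreover $\varpi$ is a uniformizer of $K'$, and $\mathcal O_{E'}=\mathcal O_E\otimes_{\mathcal O_{K_u}}\mathcal O'$ because $E/K_u$ is totally ramified and $K'/K_u$ is unramified. Put
\[
\Lambda=\mathcal O_{E'}[X]^I,\qquad\mathfrak A'=\{h\in E'[N]^I:h\Lambda\subseteq\Lambda\}.
\]

We use the Krull--Schmidt theorem: over an $\mathcal O_K$-order every finitely generated module is a finite direct sum of indecomposable modules with local endomorphism rings, and the summands are unique up to order and isomorphism. In particular $A^k\cong B^k$ with $k\ge1$ implies $A\cong B$.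

\begin{lemma}\label{lem:basechange}
We have $\mathcal O'\otimes_{\mathcal O_K}\mathcal O_L\cong\Lambda$, $K'\otimes_KE[N]^G\cong E'[N]^I$, $\mathcal O'\otimes_{\mathcal O_K}\mathcal O_E[N]^G\cong\mathcal O_{E'}[N]^I$ and $\mathcal O'\otimes_{\mathcal O_K}\mathfrak A\cong\mathfrak A'$, compatibly with the actions. Moreover $\mathcal O_L\cong\mathfrak A$ if and only if $\Lambda\cong\mathfrak A'$, and $\mathcal O_L$ is projective over $\mathfrak A$ if and only if $\Lambda$ is projective over $\mathfrak A'$.
\end{lemma}

\begin{proof}
The $\mathcal O_{K_u}$-lattice $\mathcal O_E[X]^I$ carries a semilinear action of $G/I=\operatorname{Gal}(K_u/K)$ with fixed module $\mathcal O_E[X]^G=\mathcal O_L$. Galois descent along the unramified extension $\mathcal O_{K_u}/\mathcal O_K$ gives $\mathcal O_{K_u}\otimes_{\mathcal O_K}\mathcal O_L\cong\mathcal O_E[X]^I$, and likewise for $\mathcal O_E[N]$ and $E[N]$. The $I$-fixed points are the kernel of $\tau-1$, so they commute with the flat base change $\mathcal O_{K_u}\to\mathcal O'$. This gives the first three isomorphisms. The order $\mathfrak A$ is the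 kernel of $E[N]^G\to\operatorname{Hom}_{\mathcal O_K}(\mathcal O_L,L/\mathcal O_L)$; as $\mathcal O_L$ is free of finite rank over $\mathcal O_K$, this kernel also commutes with flat base change.

Let $k=[K':K]$. As $\mathfrak A$-modules, $\Lambda\cong\mathcal O_L^k$ and $\mathfrak A'\cong\mathfrak A^k$. If $\Lambda\cong\mathfrak A'$, then $\mathcal O_L^k\cong\mathfrak A^k$, and $\mathcal O_L\cong\mathfrak A$ by Krull--Schmidt. If $\Lambda$ is $\mathfrak A'$-projective, it is $\mathfrak A$-projective because $\mathfrak A'$ is free over $\mathfrak A$, and so is its direct summand $\mathcal O_L$. The converses follow by tensoring with $\mathcal O'$.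
\end{proof}

We write $\gamma$ for $\tau$ acting on coefficients in $E'$, and $\tau$ also for the permutation $\lambda(\tau)$ of $X$. Thus $w\in E'[X]$ is $I$-fixed if and only if $\tau\gamma(w)=w$, and $h\in E'[N]$ is $I$-fixed if and only if $\tau\gamma(h)\tau^{-1}=h$.

\section{Inertia on one side only}\label{sec:oneside}

The idea is that a single element $u$ of the group algebra of $I$ carries the trivial lattice $\mathcal O'[X]$ to $\Lambda$. The two hypotheses of Theorem~\ref{thm:oneside} are two ways in which $u$ can be compatible with $N$.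

\begin{proof}[Proof of Theorem~\textup{\ref{thm:oneside}}]
Take $K'=K_u$ and $E'=E$, and let $W=\mathcal O'[X]=\mathcal O'[N]x_0$ for some $x_0\in X$; it is free of rank one over $\mathcal O'[N]$. Since $e$ is a unit, the elements
\[
\iota_j=\frac1e\sum_{i=0}^{e-1}\zeta^{-ij}\tau^i\in\mathcal O'[I]\qquad(j\in\mathbb Z/e)
\]
are orthogonal idempotents with sum $1$ and $\tau\iota_j=\zeta^j\iota_j$. An element $y\in\mathcal O_E[X]$ has components $y_j=\iota_{-j}y$, on which the permutation $\tau$ acts as $\zeta^{-j}$. So $y$ is $I$-fixed if and only if $\gamma(y_j)=\zeta^jy_j$ for all $j$, that is, $y_j\in\pi^j\iota_{-j}W$ for $0\le j<e$. Hence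
\[
\Lambda=uW,\qquad u=\sum_{j=0}^{e-1}\pi^j\iota_{-j}\in E[I]^\times .
\]

\emph{Suppose $\lambda(I)$ centralizes $N$.} Then $E[N]^I=K'[N]$ and $u$ commutes with $N$, so $w\mapsto uw$ is an isomorphism $W\cong\Lambda$ of $\mathcal O'[N]$-modules. Therefore $\mathfrak A'$ is the stabilizer $\mathcal O'[N]$ of $W$ in $K'[N]$, and $\Lambda$ is free.

\emph{Suppose $\lambda(I)\subseteq N$.} Then $u\in E[N]^\times$, and $\gamma(u)=\sum_j\zeta^j\pi^j\iota_{-j}=\tau^{-1}u$. For $h=uau^{-1}$ with $a\in E[N]$ we get
\[
\tau\gamma(h)\tau^{-1}=\tau\,\tau^{-1}u\,\gamma(a)\,u^{-1}\tau\,\tau^{-1}=u\gamma(a)u^{-1},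
\]
so $h$ is $I$-fixed if and only if $a\in K'[N]$. It then preserves $\Lambda=uW$ if and only if $a$ preserves $W$, that is, $a\in\mathcal O'[N]$. So $\mathfrak A'=u\mathcal O'[N]u^{-1}$, and $\Lambda=u\mathcal O'[N]x_0=\mathfrak A'\cdot ux_0$ is free.

In both cases Lemma~\ref{lem:basechange} gives the claim. If $L/K$ is Galois, then $X=G$, $\lambda(I)\subseteq\lambda(G)$, and $\lambda(G)$ centralizes the right translations.
\end{proof}

\section{The exact criterion}\label{sec:criterion}

In this section $N=P\times N'$ with $P$ a $p$-group and $p\nmid|N'|$. The plan is to show that inertia does not see $P$, to bring each block of $N'$ into the form of Section~\ref{sec:gradings}, and to compare lattice and order there.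

\subsection{Inertia does not see the \texorpdfstring{$p$}{p}-part}

Both $P$ and $N'$ are characteristic in $N$, so $G$ normalizes them and permutes their orbits on $X$. Put $X_P=X/N'$ and $X'=X/P$; on these $P$ and $N'$, respectively, act regularly. The $G$- and $N$-equivariant map $X\to X_P\times X'$ is injective: if $n'x=\eta x$ with $n'\in N'$ and $\eta\in P$, then $n'=\eta\in N'\cap P=1$. Since $|X|=|P|\,|N'|$, it is a bijection.

\begin{lemma}\label{lem:P}
The group $I$ acts trivially on $X_P$ and on $P$.
\end{lemma}

\begin{proof}
Since $I$ is normal in $G$ and $G$ is transitive on $X_P$, all $I$-orbits on $X_P$ have the same size. It divides $|X_P|=|P|$ and also $e$, which is prime to $p$ by tameness; so it is $1$. For $\eta\in P$ the elements $\eta$ and ${}^\tau\eta$ of $P$ now induce the same permutation of $X_P$, on which $P$ acts faithfully. Hence ${}^\tau\eta=\eta$.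
\end{proof}

\subsection{Weights of a representation}\label{ss:weights}

Choose $K'$ to contain $K_u$ and the $|N'|$-th roots of unity; this is possible with $K'/K$ unramified, as $p\nmid|N'|$. By Brauer's theorem $K'$ splits $N'$, so the irreducible representations of $N'$ over $K'$ and over $\overline K$ are the same. For each of them fix an $N'$-stable $\mathcal O'$-lattice $V$, of rank $d=d_V$; we denote the representation by $V$ as well. By Lemma~\ref{lem:fourier},
\[
\mathcal O'[N']=\prod_V\varepsilon_V\mathcal O'[N'],\qquad\varepsilon_V\mathcal O'[N']\cong\operatorname{End}_{\mathcal O'}(V).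
\]
(In particular $\mathcal O'[N']$ is a maximal order; see \cite[Theorem 41.1]{Reiner}.) Let $W=\mathcal O'[X']$, which is free of rank one over $\mathcal O'[N']$. Then $\varepsilon_VW\cong\operatorname{End}(V)\cong V\otimes U_V$ with $U_V$ free of rank $d$ over $\mathcal O'$ and $\operatorname{End}(V)$ acting on the first factor. The endomorphisms of $V\otimes U_V$ commuting with $\operatorname{End}(V)$ are those of the form $1\otimes S$.

Conjugation by $\tau$ permutes the $\varepsilon_V$. Let $m=m_V$ be the size of the orbit of $V$ and $n=n_V=e/m$.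

\begin{lemma}\label{lem:TS}
After a finite unramified enlargement of $K'$, and the corresponding extension of scalars in $V$ and $U_V$, there are $T\in GL(V)$ and $S\in GL(U_V)$ with $T^n=S^n=1$ such that $\tau^m$ acts on $\operatorname{End}(V)$ by $h\mapsto ThT^{-1}$ and on $\varepsilon_VW=V\otimes U_V$ by $T\otimes S$. In suitable $\mathcal O'$-bases of $V$ and $U_V$,
\[
T=\operatorname{diag}(\zeta^{m\alpha_1},\dots,\zeta^{m\alpha_d}),\qquad S=\operatorname{diag}(\zeta^{-m\theta_1},\dots,\zeta^{-m\theta_d}),
\]
with $0\le\alpha_1\le\dots\le\alpha_d<n$ and $0\le\theta_j<n$.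
\end{lemma}

\begin{proof}
By Skolem--Noether, the automorphism of $\operatorname{End}(V)$ induced by $\tau^m$ is conjugation by some $T\in GL(K'\otimes V)$. Since $T\operatorname{End}(V)T^{-1}=\operatorname{End}(V)$, the lattice $TV$ is stable under $\operatorname{End}(V)$, so it is a multiple $\varpi^kV$. Rescaling, we get $T\in GL(V)$. On $V\otimes U_V$ we have $\tau^m(hw)=(ThT^{-1})\tau^m(w)$, so $(T^{-1}\otimes1)\tau^m$ commutes with $\operatorname{End}(V)$ and equals $1\otimes S$ for some $S\in GL(U_V)$. From $\tau^e=1$ we get $T^n\otimes S^n=1$, so $T^n$ and $S^n$ are mutually inverse unit scalars $z,z^{-1}$. As $p\nmid n$, adjoining an $n$-th root $x$ of $z$ is an unramified extension. Replacing $T,S$ by $x^{-1}T,xS$, we get $T^n=S^n=1$. Finally, $\zeta^m\in K'$ is a primitive $n$-th root of unity and $n$ is a unit, so the eigenspace idempotents of $T$ and $S$ are defined over $\mathcal O'$, and $V$ and $U_V$ are direct sums of free eigenlattices.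
\end{proof}

We enlarge $K'$ so that Lemma~\ref{lem:TS} holds for all $V$. The weights $\alpha_i,\theta_j$ define a circular word on $\mathbb Z/n$ as in Section~\ref{sec:gradings}. For $1\le c\le d$ let $\Theta_c=\#\{j:c(j)=c\}$, the number of $\theta$'s standing between $\alpha_c$ and the next $\alpha$ on the circle. Let
\[
C=\{c:\Theta_c>0\}=\{c_1<\dots<c_k\}.
\]
For $c\in C$ let $A_c$ be the number of $\alpha$'s in the maximal run of $\alpha$'s ending with $\alpha_c$, that is,
\begin{equation}\label{eq:Ac}
A_{c_i}=c_i-c_{i-1}\quad(i\ge2),\qquad A_{c_1}=c_1+d-c_k .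
\end{equation}

\begin{definition}\label{def:balanced}
The representation $V$ is \emph{balanced} if $A_c=\Theta_c$ for all $c\in C$. In words: each maximal run of $\alpha$'s on the circle is followed by a run of equally many $\theta$'s.
\end{definition}

This does not depend on the choices made. The pair $(T,S)$ is unique up to replacement by $(xT,x^{-1}S)$ with $x^n=1$, that is, with $x$ a power of $\zeta^m$, and this only rotates the marks. Replacing the generator $\tau$ by $\tau^a$ with $a$ prime to $e$ replaces $\zeta$, $T$, $S$ by $\zeta^a$, $T^a$, $S^a$ and leaves the weights unchanged. Finally, $\zeta=\tau(\pi)/\pi$ is determined by its residue class, and this does not change when $\pi$ is multiplied by a unit, since $\tau$ acts trivially on the residue field.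

The two halves of Figure~\ref{fig:circles} show a balanced and an unbalanced word. If all the $\alpha$'s are equal, or all the $\theta$'s are equal, the word is $\alpha^d\theta^d$ and $V$ is balanced. When $\lambda(I)$ centralizes $N$ we have $m=1$ and may take $T=1$. When $\lambda(I)\subseteq N$, necessarily $\lambda(I)\subseteq N'$, and we have $m=1$ and may take $S=1$. So the criterion agrees with Theorem~\ref{thm:oneside}.

\subsection{Lattice against order}

Let $F$ be a $p$-adic field with maximal ideal $\mathfrak p$, and let $M_c\subset F^d$ be as in Section~\ref{sec:gradings}.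

\begin{lemma}\label{lem:lattice}
Let $C=\{c_1<\dots<c_k\}\subseteq\{1,\dots,d\}$ be nonempty, let $\Theta_c\ge1$ $(c\in C)$ have sum $d$, let $\Lambda_0=\bigoplus_{c\in C}M_c^{\Theta_c}$, and let $\mathfrak A_0=\{a\in\operatorname{Mat}_d(F):a\Lambda_0\subseteq\Lambda_0\}$. With $A_c$ as in \eqref{eq:Ac},
\[
\mathfrak A_0\cong\bigoplus_{c\in C}M_c^{A_c}
\]
as left $\mathfrak A_0$-modules. In particular each $M_c$ with $c\in C$ is a direct summand of $\mathfrak A_0$. Moreover $\Lambda_0\cong\mathfrak A_0$ if and only if $A_c=\Theta_c$ for all $c\in C$.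
\end{lemma}

\begin{proof}
Let $v_c(i)=0$ for $i\le c$ and $v_c(i)=1$ for $i>c$, so that $M_c=\bigoplus_i\mathfrak p^{v_c(i)}$. A matrix $a$ preserves every $M_c$ with $c\in C$ if and only if $a_{ij}\in\mathfrak p^{u_j(i)}$ for all $i,j$, where $u_j(i)=\max_{c\in C}(v_c(i)-v_c(j))$. So $\mathfrak A_0$ is the direct sum of its columns $Y_j=\bigoplus_i\mathfrak p^{u_j(i)}$, $1\le j\le d$. The difference $v_c(i)-v_c(j)$ is $1$ if $j\le c<i$, it is $-1$ if $i\le c<j$, and it is $0$ otherwise.

Suppose $j\le c_k=\max C$. The difference for $c=c_k$ is not $-1$, so $u_j$ never takes the value $-1$. We have $u_j(i)=1$ if and only if some $c\in C$ has $j\le c<i$, that is, if and only if $c'<i$ for the least element $c'\ge j$ of $C$. Hence $u_j=v_{c'}$ and $Y_j=M_{c'}$.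

Suppose $j>c_k$. Then all $c\in C$ are $<j$, so $u_j$ never takes the value $1$, and $u_j(i)=-1$ if and only if $i\le c$ for all $c\in C$, that is, $i\le c_1$. Hence $u_j=v_{c_1}-1$ and $Y_j=\mathfrak p^{-1}M_{c_1}\cong M_{c_1}$.

The column $M_{c_i}$ occurs for $c_{i-1}<j\le c_i$ if $i\ge2$, and $M_{c_1}$ occurs, up to isomorphism, for $j\le c_1$ and for $j>c_k$. These numbers are the $A_c$, and they are all at least $1$.

For the last statement, $\mathfrak A_0$ spans $\operatorname{Mat}_d(F)$, so an $\mathfrak A_0$-homomorphism $M_c\to M_{c'}$ extends to a $\operatorname{Mat}_d(F)$-linear endomorphism of $F^d$, which is a scalar $x\in F$. Thus $\operatorname{End}(M_c)=\mathcal O_F$ is local. If $xM_c=M_{c'}$, the first coordinates give $x\mathcal O_F=\mathcal O_F$, so $x$ is a unit and $c=c'$. By Krull--Schmidt, $\bigoplus M_c^{\Theta_c}\cong\bigoplus M_c^{A_c}$ if and only if all multiplicities agree.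
\end{proof}

\subsection{The blocks and the proof of Theorem~\ref{thm:criterion}}

For an orbit $\mathcal V$ of $\langle\tau\rangle$ on the irreducible representations of $N'$ put $\varepsilon_{\mathcal V}=\sum_{V\in\mathcal V}\varepsilon_V$. This is a central idempotent of $E'[N]$ lying in $\mathcal O'[N']^I\subseteq\mathfrak A'$, and the $\varepsilon_{\mathcal V}$ have sum $1$. So $\mathfrak A'=\prod\varepsilon_{\mathcal V}\mathfrak A'$ and $\Lambda=\bigoplus\varepsilon_{\mathcal V}\Lambda$. As in the proof of Lemma~\ref{lem:block}, $\varepsilon_{\mathcal V}\mathfrak A'$ is the stabilizer of $\varepsilon_{\mathcal V}\Lambda$ in $\varepsilon_{\mathcal V}E'[N]^I$.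

\begin{proposition}\label{prop:block}
For every $\langle\tau\rangle$-orbit $\mathcal V$ and $V\in\mathcal V$, the module $\varepsilon_{\mathcal V}\Lambda$ is projective over $\varepsilon_{\mathcal V}\mathfrak A'$, and it is isomorphic to $\varepsilon_{\mathcal V}\mathfrak A'$ if and only if $V$ is balanced.
\end{proposition}

\begin{proof}
\emph{Step 1: normal form.} The action of $\tau$ permutes the $m$ summands $\varepsilon_{V'}E'[N]$, $V'\in\mathcal V$, cyclically. A fixed element of $\varepsilon_{\mathcal V}E'[N]$ is therefore determined by its $V$-component, which may be any $\tau^m$-fixed element of $\varepsilon_VE'[N]$. The same holds for $\mathcal O_{E'}[X]$, and $\mathcal O'[X]=W\otimes_{\mathcal O'}\mathcal O'[X_P]$ by the bijection $X\to X_P\times X'$. By Lemma~\ref{lem:P}, $I$ acts trivially on $P$ and $X_P$, and $\mathcal O'[X_P]\cong\mathcal O'[P]$ as a left $P$-module. So projection to the $V$-component identifies $\varepsilon_{\mathcal V}E'[N]^I$ and $\varepsilon_{\mathcal V}\Lambda$ with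
\[
(E'\otimes_{\mathcal O'}\operatorname{End}V)^{\tau^m}\otimes_{\mathcal O'}\mathcal O'[P]\quad\text{and}\quad(\mathcal O_{E'}\otimes_{\mathcal O'}V\otimes_{\mathcal O'}U_V)^{\tau^m}\otimes_{\mathcal O'}\mathcal O'[P],
\]
the first acting on the second (with scalars extended to $K'$) by left multiplication in each factor. Let $F=E'^{\gamma^m}$. Then $E'/F$ is cyclic of degree $n$ with group $\langle\gamma^m\rangle$, $\gamma^m(\pi)=\zeta^m\pi$, and $\pi^n\in F$ is a uniformizer of $F$. By Lemma~\ref{lem:TS} the first factors are $H_0$ and $\Lambda_0$ of Section~\ref{sec:gradings} with $\delta=\gamma^m$ and $\xi=\zeta^m$. Put $R=\mathcal O_F[P]$ and take tensor products over $\mathcal O_F$. By Lemma~\ref{lem:pattern} and \eqref{eq:columns}, the block is the lattice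
\[
\Lambda_0\otimes R,\qquad\Lambda_0\cong\bigoplus_{c\in C}M_c^{\Theta_c},
\]
in a module over $\operatorname{Mat}_d(F)\otimes F[P]$.

\emph{Step 2: the order.} Let $\mathfrak A_0$ be the stabilizer of $\Lambda_0$ in $\operatorname{Mat}_d(F)$. The stabilizer of $\Lambda_0\otimes R$ is $\mathfrak A_0\otimes R$. Indeed $\mathfrak A_0\otimes R$ preserves $\Lambda_0\otimes R$. Conversely, if $h=\sum_{\eta\in P}h_\eta\otimes\eta$ does so, then $h(x\otimes1)=\sum_\eta h_\eta x\otimes\eta\in\Lambda_0\otimes R$ for all $x\in\Lambda_0$, so $h_\eta\in\mathfrak A_0$ for every $\eta$.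

\emph{Step 3: projectivity.} By Lemma~\ref{lem:lattice} each $M_c$ with $c\in C$ is a direct summand of $\mathfrak A_0$. So $\Lambda_0$ is a direct summand of a finite free $\mathfrak A_0$-module, and $\Lambda_0\otimes R$ is a direct summand of a finite free $(\mathfrak A_0\otimes R)$-module.

\emph{Step 4: removing $P$.} We claim that $\Lambda_0\otimes R\cong\mathfrak A_0\otimes R$ over $\mathfrak A_0\otimes R$ if and only if $\Lambda_0\cong\mathfrak A_0$ over $\mathfrak A_0$; then Lemma~\ref{lem:lattice} finishes the proof. The ``if'' part follows by tensoring with $R$. For ``only if'', let $I_P\subset R$ be the augmentation ideal and $\mathfrak J=\mathfrak A_0\otimes I_P$, the kernel of the surjective ring homomorphism $\mathfrak A_0\otimes R\to\mathfrak A_0$ induced by the augmentation. Then $\mathfrak J(\Lambda_0\otimes R)=\Lambda_0\otimes I_P$: the left side is contained in the right since $I_PR\subseteq I_P$, and contains it since $1\otimes I_P\subseteq\mathfrak J$. As $R/I_P=\mathcal O_F$,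
\[
(\Lambda_0\otimes R)/\mathfrak J(\Lambda_0\otimes R)\cong\Lambda_0,\qquad(\mathfrak A_0\otimes R)/\mathfrak J\cong\mathfrak A_0
\]
as $\mathfrak A_0$-modules, and an isomorphism $\Lambda_0\otimes R\cong\mathfrak A_0\otimes R$ induces one of these quotients. Commutativity of $P$ was not used.
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:criterion}}]
By Lemma~\ref{lem:basechange} we may consider $\Lambda$ over $\mathfrak A'$. Both split over the orbits $\mathcal V$, so $\Lambda$ is projective by Proposition~\ref{prop:block}, and $\Lambda\cong\mathfrak A'$ if and only if $\varepsilon_{\mathcal V}\Lambda\cong\varepsilon_{\mathcal V}\mathfrak A'$ for all $\mathcal V$, which by the same proposition can be tested on any one $V\in\mathcal V$.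
\end{proof}

\begin{proof}[Proof of Corollary~\textup{\ref{cor:degree}}]
If $d=1$, then $C=\{1\}$ and $A_1=\Theta_1=1$. If $d=2$, then either $C$ has one element $c$ and $A_c=\Theta_c=2$, or $C=\{1,2\}$ and $A_1=A_2=\Theta_1=\Theta_2=1$. So every $V$ of degree at most $2$ is balanced, and Theorem~\ref{thm:criterion} gives freeness.

If $N$ is abelian, all $V$ have $d=1$. Then $\Lambda_0\cong\mathcal O_F$ and $\mathfrak A_0=\mathcal O_F$, and by Steps 1 and 2 above $\varepsilon_{\mathcal V}\mathfrak A'$ is $\mathcal O_F[P]=(\mathcal O_{E'}\otimes_{\mathcal O'}\operatorname{End}V)^{\tau^m}\otimes_{\mathcal O'}\mathcal O'[P]$, the corresponding block of $\mathcal O_{E'}[N]^I$. Hence $\mathfrak A'=\mathcal O_{E'}[N]^I$. By Lemma~\ref{lem:basechange} the inclusion $\mathcal O_E[N]^G\subseteq\mathfrak A$ becomes an equality after the faithfully flat base change to $\mathcal O'$, so it is an equality.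

The bound is sharp because the irreducible representations of $C_7\rtimes C_3$ in Theorem~\ref{thm:main} have degrees $1,1,1,3,3$.
\end{proof}

\begin{remark}
The hypothesis $N=P\times N'$ enters twice. It gives Lemma~\ref{lem:P}, so that inertia moves only $N'$, and it makes $|N'|$ a unit, so that the part of the group ring moved by inertia is a product of matrix rings over $\mathcal O'$ (Lemma~\ref{lem:fourier}). Theorem~\ref{thm:oneside} needs neither.
\end{remark}

\section{Counterexamples for every prime}\label{sec:primes}

To work over $\mathbb Q_p$ itself we cannot insist on roots of unity in $K$. The construction of \S\ref{ss:both} still works, provided that Frobenius acts on $\Gamma$ by an automorphism. For this it is enough that $q\equiv1\pmod\ell$.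

\begin{proof}[Proof of Theorem~\textup{\ref{thm:primes}}]
Let $r,\ell$ be primes with $\ell\mid r-1$, $p\nmid r\ell$ and $q\equiv1\pmod\ell$, and let $e=r\ell$. Let $L=K(\pi)$ with $\pi^e=\varpi$ a uniformizer of $K$, and let $\zeta$ be a primitive $e$-th root of unity. Then $E=L(\zeta)$ and $K_u=K(\zeta)$, and $G$ is generated by $\tau$ and $\sigma$ with
\[
\tau(\pi)=\zeta\pi,\quad\tau(\zeta)=\zeta,\qquad\sigma(\pi)=\pi,\quad\sigma(\zeta)=\zeta^q .
\]
Here $I=\langle\tau\rangle$, and $G_L=\langle\sigma\rangle$ is generated by the Frobenius of the unramified extension $E/L$. Since $\sigma\tau\sigma^{-1}=\tau^q$, we have $X=\{\tau^kG_L:k\in\mathbb Z/e\}$ and $\sigma(\tau^kG_L)=\tau^{qk}G_L$.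

\emph{The structure.} Let $\Gamma,\nu,U$ be as in \S\ref{ss:both}. The map $\tau^kG_L\mapsto s^kt^{-k}$ is a bijection $X\to\Gamma$ by the Chinese remainder theorem. It turns $\tau$ into $x\mapsto sxt^{-1}$. Since $q\equiv1\pmod\ell$, it turns $\sigma$ into $s^kt^{-k}\mapsto s^{qk}t^{-qk}=s^{qk}t^{-k}$, which is the automorphism $\psi$ of $\Gamma$ with $\psi(s)=s^q$ and $\psi(t)=t$. Let $N=\lambda_\Gamma(\Gamma)$. It is regular, ${}^\tau\lambda_\Gamma(y)=\lambda_\Gamma(sys^{-1})$ and ${}^\sigma\lambda_\Gamma(y)=\lambda_\Gamma(\psi(y))$. So $N$ is $G$-stable, and Theorem~\ref{thm:criterion} applies with $P=1$ and $N'=N\cong\Gamma$.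

\emph{The weights.} Take $K'=K(\zeta)$, which contains the $|N'|$-th roots of unity, and consider the representation $V=V_\kappa$ defined by \eqref{eq:Vkappa} over $\mathcal O'$. Conjugation by $\tau$ on $N$ is conjugation by $s$, so $m=1$ and $n=e$. Via $\rho$ we have $\varepsilon_VW\cong\operatorname{End}(V)\cong V\otimes V^*$, on which $\tau$ acts as $x\mapsto\rho(s)x\rho(t)^{-1}$. So we may take $T=\rho(s)$, and for $S$ the map on $V^*$ induced by right multiplication by $\rho(t)^{-1}$. Its eigenvalues are all the $\ell$-th roots of unity, each once. Both $T^e$ and $S^e$ are $1$. Hence the weights are those of \eqref{eq:weights}: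
\[
\{\alpha_i\}=\{\ell u:1\le u<r,\ u\bmod r\in\kappa U\},\qquad\{\theta_j\}=\{0,r,\dots,(\ell-1)r\}.
\]

\emph{Three unbalanced words.} We list the marks in cyclic order, grouped by runs. In the words below, subscripts denote positions on the circle and not indices.
\begin{itemize}
\item $(r,\ell)=(7,3)$, $\kappa U=\{1,2,4\}$: the row weights are $3,6,12$ and the column weights $0,7,14$. On $\mathbb Z/21$ the order is $\alpha_{3}\alpha_{6}\,\theta_{7}$, $\alpha_{12}\,\theta_{14}\theta_{0}$. A run of two $\alpha$'s is followed by one $\theta$.
\item $(r,\ell)=(13,3)$, $U=\{1,3,9\}$, $\kappa U=-U=\{4,10,12\}$: the row weights are $12,30,36$ and the column weights $0,13,26$. On $\mathbb Z/39$ the order is $\alpha_{12}\,\theta_{13}\theta_{26}$, $\alpha_{30}\alpha_{36}\,\theta_{0}$. A run of one $\alpha$ is followed by two $\theta$'s.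
\item $(r,\ell)=(11,5)$, $\kappa U=U=\{1,3,4,5,9\}$: the row weights are $5,15,20,25,45$ and the column weights $0,11,22,33,44$. On $\mathbb Z/55$ the order is $\alpha_{5}\,\theta_{11}$, $\alpha_{15}\alpha_{20}\,\theta_{22}$, $\alpha_{25}\,\theta_{33}\theta_{44}$, $\alpha_{45}\,\theta_{0}$. A run of two $\alpha$'s is followed by one $\theta$.
\end{itemize}
In each case $V_\kappa$ is not balanced, so by Theorem~\ref{thm:criterion} $\mathcal O_L$ is not free over $\mathfrak A$.

(b) Let $p\equiv1\pmod3$, $K=\mathbb Q_p$, $\varpi=p$ and $\ell=3$. Take $r=7$ if $p\ne7$, and $r=13$ if $p=7$. Then $p\nmid r\ell$ and $q=p\equiv1\pmod\ell$.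

(a) Take $(r,\ell)=(7,3)$ if $p\ne3,7$, $(13,3)$ if $p=7$, and $(11,5)$ if $p=3$; in each case $p\nmid r\ell$. Let $K/\mathbb Q_p$ be a finite unramified extension with $q\equiv1\pmod{r\ell}$, for instance the one whose degree is the order of $p$ modulo $r\ell$. Then $\zeta\in K$, so $L/K$ is totally and tamely ramified and cyclic.
\end{proof}

\begin{thebibliography}{9}
\bibitem{slides} \emph{An Assortment Of Associated Orders In Hopf-Galois Extensions}, \texttt{http://people.dm.unipi.it/stefanello/slides16.pdf}.
\bibitem{Reiner} Reiner, \emph{Maximal Orders}.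
\end{thebibliography}

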